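\title{Finite spectral multiplicity of von Neumann's special flows}

\begin{abstract}
We consider special flows over an irrational rotation of the circle under a piecewise smooth roof function whose jumps have nonzero sum. We prove Katok's conjecture that these flows have finite spectral multiplicity. For every irrational rotation number the maximal spectral multiplicity is at most the number of break points of the roof function; more precisely, it is at most the number of rotation orbits along which the jumps have nonzero sum, and the spectrum is purely singular. The proof integrates by parts along the base circle. This shows that the derivative of the Cauchy transform of a matrix of spectral measures is, up to a negligible error, a sum of rank-one terms, one for each discontinuity. A nonvanishing weak limit of the Koopman operators transfers the rank bound to the spectral density.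
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb T=\mathbb R/\mathbb Z$ carry Lebesgue measure, let $\alpha$ be irrational, and let $Tx=x+\alpha$. A bounded measurable function $f:\mathbb T\to(0,\infty)$ that is bounded away from zero defines a \emph{special flow} $T^f=(T^f_t)_{t\in\mathbb R}$ on the region
\[
X^f=\{(x,s):x\in\mathbb T,\ 0\le s<f(x)\}
\]
under its graph: a point moves vertically at unit speed, $(x,s)\mapsto(x,s+t)$, and the point $(x,f(x))$ of the roof is identified with the point $(Tx,0)$ of the base. The flow preserves the measure $dx\,ds$, which we do not normalize, since a constant factor changes nothing below. The \emph{Koopman operators} $U_tF=F\circ T^f_t$ form a strongly continuous group of unitary operators on $L^2(X^f)$.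

Suppose that $f$ is piecewise smooth: there are points $0\le\beta_1<\dots<\beta_k<1$ such that $f$ is smooth on each arc between cyclically consecutive points and extends smoothly to the closed arc. Write $\Delta g(x)=g(x^+)-g(x^-)$ for the jump of a function $g$ at $x$. If
\begin{equation}\label{eq:jumps}
\sum_{i=1}^k\Delta f(\beta_i)\neq0,
\end{equation}
then $T^f$ is called a \emph{von Neumann special flow}. Von Neumann (1932) proved that these flows are weakly mixing. Our subject is the spectral multiplicity of the group $(U_t)$; the definition is recalled in Section~\ref{sec:spectral}. Katok (2004) conjectured that \emph{for every irrational $\alpha$ and every such $f$, the flow $T^f$ has finite maximal spectral multiplicity}, the bound being allowed to depend on $\alpha$ and $f$; we take the problem from \cite{problems}. When the roof function is smooth and $\alpha$ is suitably well approximable by rationals, $T^f$ has simple spectrum (Katok and Stepin, 1967). Kanigowski and Solomko (2016) proved that von Neumann's special flows do not have finite rank. The rank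 of a flow plays no role in this paper; below, ``rank'' always means the rank of a matrix.

We prove the conjecture. Of the smoothness of $f$ only one derivative is used, so our standing assumptions are the following: $\alpha$ is irrational; $f$ is $C^1$ on each arc between cyclically consecutive points $\beta_i$, with a $C^1$ extension to the closed arc; $m:=\inf f>0$; and \eqref{eq:jumps} holds (so $k\ge1$).

\begin{theorem}\label{thm:A}
The maximal spectral multiplicity of $T^f$ is at most $k$. In particular, every von Neumann special flow has finite multiplicity.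
\end{theorem}

Call $\beta_i$ and $\beta_{i'}$ \emph{equivalent} if $\beta_i-\beta_{i'}\in\mathbb Z\alpha+\mathbb Z$, that is, if they lie on one orbit of $T$. Let $\nu$ be the number of equivalence classes over which the sum of the jumps of $f$ is nonzero. The class sums add up to the nonzero number \eqref{eq:jumps}, so $1\le\nu\le k$.

\begin{theorem}\label{thm:B}
The maximal spectral multiplicity of $T^f$ is at most $\nu$, and the spectrum is purely singular. In particular, if $\nu=1$ (for example, if $k=1$), then $T^f$ has simple spectrum.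
\end{theorem}

For instance, if $k=3$, $\beta_2=T\beta_1$, the jumps at $\beta_1$ and $\beta_2$ are opposite and $\beta_3$ lies on another orbit, then $\nu=1$. Both bounds hold for every irrational $\alpha$, with no Diophantine condition. We do not claim that the bound $\nu$ is sharp when $\nu\ge2$.

\subsection*{What is at stake}
Write $e(w)=e^{2\pi iw}$. For a group whose eigenvectors span the space, the multiplicity at $\xi\in\mathbb R$ is the dimension of the space of $F$ with $U_tF=e(-\xi t)F$ for all $t$. For a special flow such an $F$ is a multiple of $e(-\xi s)$ on each vertical fiber, $F(x,s)=\phi(x)e(-\xi s)$, and the identification of roof and base imposes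
\begin{equation}\label{eq:eigen}
\phi(x+\alpha)=e(-\xi f(x))\,\phi(x).
\end{equation}
If $f\equiv1$, the functions $\phi(x)=e(nx)$ solve \eqref{eq:eigen} with $\xi=-n\alpha-l$ for $n,l\in\mathbb Z$; the functions $e(nx)e((n\alpha+l)s)$ form an orthonormal basis of $L^2(X^f)$, the numbers $n\alpha+l$ are distinct, and the spectrum is simple. For any $f$, the modulus of a measurable solution of \eqref{eq:eigen} and the ratio of two nonzero solutions are $T$-invariant, hence constant, so eigenvalues are always simple. Weak mixing means that \eqref{eq:eigen} has no nonzero measurable solution for $\xi\neq0$. For von Neumann's flows this argument therefore says nothing, and the problem is to count generalized solutions of \eqref{eq:eigen} that are not functions.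

The structure that replaces ergodicity is a shear. Let $f^{(n)}(x)=\sum_{0\le j<n}f(x+j\alpha)$ be the time of the $n$th return of $(x,0)$ to the base. Since the increments of $f$ along the arcs and its jumps add up to zero around the circle, $\int_{\mathbb T}f'=-\sum_i\Delta f(\beta_i)$. Hence \eqref{eq:jumps} says exactly that
\begin{equation}\label{eq:gamma}
\gamma:=\frac{\int_{\mathbb T}f'}{\int_{\mathbb T}f}\neq0 .
\end{equation}
By equidistribution, $(f^{(n)})'\approx n\int f'$ and $f^{(n)}\approx n\int f$, so $(f^{(n)})'\approx\gamma f^{(n)}$ between discontinuities: moving the base point horizontally by $\epsilon$ dilates all long return times by nearly the same factor $e^{\gamma\epsilon}$. A dilation of time is a dilation of the spectral parameter. Thus the derivative in the spectral parameter can be traded for a horizontal derivative, which integrates to zero over the circle except for boundary terms at the $k$ discontinuities. Each boundary term involves a single orbit and splits into a factor for its future and a factor for its past, so it has rank one. This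 is why one expects a finite answer, and why the number $k$ appears.

\subsection*{Plan}
Section~\ref{sec:spectral} reduces the multiplicity to the rank of Gram matrices and introduces their Cauchy transform. Section~\ref{sec:test} expresses the Cauchy transform through exponential series along orbits of $T$. Section~\ref{sec:model} works out the roof function for which the shear is an exact dilation. Sections~\ref{sec:identity} and~\ref{sec:orbits} treat general $f$, Section~\ref{sec:weak} constructs a weak limit of the $U_t$, Section~\ref{sec:criterion} proves the rank criterion that combines the two, and Section~\ref{sec:end} concludes.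

\section{Multiplicity, Gram matrices and the Cauchy transform}\label{sec:spectral}

Let $(U_t)_{t\in\mathbb R}$ be a strongly continuous unitary group on a separable Hilbert space $H\neq0$. Inner products are linear in the first variable. We use the spectral theorem in the following form. There are a finite positive Borel measure $\rho$ on $\mathbb R$ and a Borel function $\mathfrak m:\mathbb R\to\{1,2,\dots,\infty\}$ with this property. Let $\mathcal H_\xi$ be the closed span of the first $\mathfrak m(\xi)$ vectors of the standard basis $\mathbf e_1,\mathbf e_2,\dots$ of $\ell^2$. Then $H$ is unitarily identified with the space of Borel maps $u:\mathbb R\to\ell^2$ such that $u(\xi)\in\mathcal H_\xi$ and $\int\|u(\xi)\|^2\,d\rho(\xi)<\infty$, modulo equality $\rho$-a.e., and $(U_tu)(\xi)=e(-\xi t)u(\xi)$. Thus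
\begin{equation}\label{eq:spec}
\langle U_tu,v\rangle=\int_{\mathbb R}e(-\xi t)\,\langle u(\xi),v(\xi)\rangle\,d\rho(\xi).
\end{equation}
The null sets of $\rho$ (the \emph{maximal spectral type}) and the \emph{multiplicity function} $\mathfrak m$, up to such null sets, are determined by the group. The \emph{maximal spectral multiplicity} is the $\rho$-essential supremum of $\mathfrak m$. The spectrum is \emph{simple} if this number is $1$, and \emph{purely singular} if $\rho$ is singular with respect to Lebesgue measure.

For $u_1,\dots,u_M\in H$ let $\Gamma(\xi)=(\langle u_a(\xi),u_b(\xi)\rangle)_{1\le a,b\le M}$ be the Gram matrix in the fiber over $\xi$. Its entries lie in $L^1(\rho)$ by the Cauchy--Schwarz inequality, and its rank is the dimension of the span of $u_1(\xi),\dots,u_M(\xi)$. A subset of $H$ is \emph{total} if its span is dense.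

\begin{lemma}\label{lem:gram}
Let $\mathcal D\subset H$ be such that $\{U_\tau u:\tau\in\mathbb R,\ u\in\mathcal D\}$ is total, let $\kappa\ge0$ be an integer and let $Z\subset\mathbb R$ be a Borel set. Suppose that for every finite family $u_1,\dots,u_M\in\mathcal D$ we have $\operatorname{rank}\Gamma(\xi)\le\kappa$ for $\rho$-a.e.\ $\xi\in Z$. Then $\mathfrak m(\xi)\le\kappa$ for $\rho$-a.e.\ $\xi\in Z$.
\end{lemma}

\begin{proof}
Let $(u_j)$ be a countable norm-dense subset of $\mathcal D$. The set $\{U_\tau u_j\}$ is still total. Let $\Pi(\xi)$ be the orthogonal projection of $\mathcal H_\xi$ onto the orthogonal complement of $\{u_j(\xi)\}_j$. The Gram--Schmidt procedure, with the output $0$ at each step that meets a dependent vector, produces Borel maps $\epsilon_j(\xi)$ with $\Pi(\xi)v(\xi)=v(\xi)-\sum_j\langle v(\xi),\epsilon_j(\xi)\rangle\epsilon_j(\xi)$. So for $v\in H$ the map $\Pi v:\xi\mapsto\Pi(\xi)v(\xi)$ is Borel and belongs to $H$. By \eqref{eq:spec}, $\langle U_\tau u_j,\Pi v\rangle=0$ for all $\tau$ and $j$, hence $\Pi v=0$. Applying this to the countably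 many vectors $v_l(\xi)=\mathbf 1_{\{\mathfrak m\ge l\}}(\xi)\,\mathbf e_l$, we see that $\Pi(\xi)=0$, that is, the $u_j(\xi)$ span a dense subspace of $\mathcal H_\xi$, for $\rho$-a.e.\ $\xi$.

There are countably many finite subfamilies of $(u_j)$, so for $\rho$-a.e.\ $\xi\in Z$ all their Gram matrices have rank at most $\kappa$. For such $\xi$ the span of all $u_j(\xi)$ has dimension at most $\kappa$; being finite-dimensional and dense, it equals $\mathcal H_\xi$.
\end{proof}

The Gram matrix is not directly accessible from the dynamics, but the correlations $\langle U_tu,v\rangle$ are. For $\operatorname{Im}z>0$ put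
\begin{equation}\label{eq:F}
F_{uv}(z)=\int_0^\infty e(zt)\langle U_tu,v\rangle\,dt=\frac i{2\pi}\int\frac{\langle u(\xi),v(\xi)\rangle}{z-\xi}\,d\rho(\xi),
\end{equation}
where the second equality follows from \eqref{eq:spec}, Fubini's theorem and $\int_0^\infty e(wt)\,dt=i/(2\pi w)$ for $\operatorname{Im}w>0$. For a family $u_1,\dots,u_M$ the matrix $F=(F_{u_au_b})$ is the Cauchy transform of the matrix measure $\Gamma\,d\rho$. The dynamics will give information on the derivative
\[
F'(z)=-\frac i{2\pi}\int\frac{\Gamma(\xi)}{(z-\xi)^2}\,d\rho(\xi).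
\]
Throughout, $z=\lambda+iy$ with $0<y\le1$. Since
\begin{equation}\label{eq:poisson}
\int_{\mathbb R}\frac{y\,d\lambda}{|\lambda+iy-\xi|^2}=\int_{\mathbb R}\frac{y\,d\lambda}{(\lambda-\xi)^2+y^2}=\pi,
\end{equation}
each entry satisfies $y\int_{\mathbb R}|F'_{ab}(\lambda+iy)|\,d\lambda\le\frac12\int|\Gamma_{ab}|\,d\rho$. The natural size of $F'$ in $L^1(d\lambda)$ is therefore $1/y$, and this fixes the meaning of ``small''.

\begin{definition}\label{def:negl}
Let $I\subset\mathbb R$ be a compact interval. A continuous function $\Psi$ on the upper half-plane is \emph{negligible on $I$} if $y\int_I|\Psi(\lambda+iy)|\,d\lambda\to0$ as $y\to0$.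
\end{definition}

A function whose $L^1(I)$ norm in $\lambda$ is $O(y^{-1/2})$ is negligible. Sums of negligible functions are negligible, and so is the product of a negligible function with an entire function, because the latter is bounded on $I+i[0,1]$.

To measure how far a matrix is from having small rank, put $\|X\|=\sum_{a,b}|X_{ab}|$ and
\[
\operatorname{dist}_\kappa(X)=\inf\{\|X-Y\|:\operatorname{rank}Y\le\kappa\}.
\]
The set of matrices of rank at most $\kappa$ is closed (it is defined by the vanishing of minors), contains $0$, and is invariant under multiplication by scalars. Hence $\operatorname{dist}_\kappa$ is $1$-Lipschitz, $\operatorname{dist}_\kappa(cX)=|c|\operatorname{dist}_\kappa(X)$ for $c\in\mathbb C$, and $\operatorname{dist}_\kappa(X)=0$ if and only if $\operatorname{rank}X\le\kappa$.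

We shall prove that $\operatorname{dist}_\kappa(F')$ is negligible, and we want to deduce that $\operatorname{rank}\Gamma\le\kappa$. Two examples show that this deduction depends on the measure.

\begin{example}\label{ex:toy}
(a) Let $\rho$ be the unit mass at an interior point $\xi_0$ of $I$. Then $F'(z)=-\frac i{2\pi}(z-\xi_0)^{-2}\,\Gamma(\xi_0)$, so
\[
y\int_I\operatorname{dist}_\kappa(F')\,d\lambda=\frac{\operatorname{dist}_\kappa(\Gamma(\xi_0))}{2\pi}\int_I\frac{y\,d\lambda}{(\lambda-\xi_0)^2+y^2}\longrightarrow\tfrac12\operatorname{dist}_\kappa(\Gamma(\xi_0)).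
\]
Here $\operatorname{dist}_\kappa(F')$ is negligible if and only if $\operatorname{rank}\Gamma(\xi_0)\le\kappa$.

(b) Let $\Gamma\,d\rho=G(\xi)\,d\xi$ with $G$ of class $C^1$ and compactly supported. Integration by parts gives $\int G(\xi)(z-\xi)^{-2}\,d\xi=-\int G'(\xi)(z-\xi)^{-1}\,d\xi$. For $\lambda\in I$ and $\xi$ in the support of $G$ we have $|\lambda-\xi|\le a$ for some $a$, and $|z-\xi|\ge(|\lambda-\xi|+y)/\sqrt2$, so $\|F'\|\le C\log(1+a/y)$. Thus $F'$ itself is negligible, whatever the rank of $G$.
\end{example}

So the proof has two halves: the derivative $F'$ is close to a matrix of small rank, and the measure $\rho$ behaves as in (a) and not as in (b).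

\section{Test vectors and exponential series}\label{sec:test}

From now on $H=L^2(X^f)$ and $U_t$ are the Koopman operators. Changing $f$ at finitely many points changes the flow only on a null set, so we take $f$ and $f'$ right-continuous, and we let $f_-(x)=f(x^-)$ be the left-continuous version of $f$. Both $f$ and $f_-$ are bounded and at least $m$. For a function $g$ on $\mathbb T$ put $g^{(n)}=\sum_{0\le j<n}g\circ T^j$ for $n\ge0$ and $g^{(n)}=-g^{(-n)}\circ T^{n}$ for $n<0$. Then $g^{(n+l)}(x)=g^{(n)}(x)+g^{(l)}(x+n\alpha)$ for all $n,l\in\mathbb Z$. The sequence $n\mapsto f^{(n)}(x)$ increases in steps $f(x+n\alpha)\ge m$ and vanishes at $n=0$, so $f^{(n)}\ge mn$ for $n\ge0$ and $f^{(n)}\le-m|n|$ for $n\le0$. The flow is given by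
\[
T^f_t(x,s)=\big(x+n\alpha,\ s+t-f^{(n)}(x)\big),
\]
where $n\in\mathbb Z$ is the unique integer with $0\le s+t-f^{(n)}(x)<f(x+n\alpha)$.

The integer $n$ depends on $(x,s,t)$ in a discontinuous way. We remove it by using test functions supported in the strip $\mathbb T\times(0,m)$, which does not meet the roof. Let $\mathcal D$ be the set of functions $u=\varphi\otimes\eta$, $u(x,s)=\varphi(x)\eta(s)$, with $\varphi\in C^1(\mathbb T)$ and $\eta\in C_c^\infty((0,m))$.

\begin{lemma}\label{lem:corr}
Let $u=\varphi\otimes\eta$ and $v=\psi\otimes\zeta$ be in $\mathcal D$, and let $\omega(t)=\int\eta(s+t)\overline{\zeta(s)}\,ds$, so that $\omega\in C_c^\infty((-m,m))$. For all $t\in\mathbb R$,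
\begin{equation}\label{eq:corr}
\langle U_tu,v\rangle=\sum_{n\in\mathbb Z}\int_{\mathbb T}\varphi(x+n\alpha)\,\overline{\psi(x)}\,\omega\big(t-f^{(n)}(x)\big)\,dx,
\end{equation}
and only the terms with $m|n|<|t|+m$ can be nonzero.
\end{lemma}

\begin{proof}
If $\eta(s+t-f^{(n)}(x))\neq0$, then $0<s+t-f^{(n)}(x)<m\le f(x+n\alpha)$, so $n$ is the integer in the formula for the flow. Hence $u(T^f_t(x,s))=\sum_{n\in\mathbb Z}\varphi(x+n\alpha)\eta(s+t-f^{(n)}(x))$. Multiply by $\overline{\psi(x)\zeta(s)}$ and integrate in $s$, then in $x$. If $\omega(t-f^{(n)}(x))\neq0$, then $m|n|\le|f^{(n)}(x)|<|t|+m$.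
\end{proof}

\begin{lemma}\label{lem:total}
\emph{(a)} The set $\{U_\tau u:\tau\in\mathbb R,\ u\in\mathcal D\}$ is total in $L^2(X^f)$. \emph{(b)} If $U_tv=v$ for all $t$, then $v$ is constant.
\end{lemma}

\begin{proof}
(a) Let $Q=\mathbb T\times(0,m)$. The span of $\mathcal D$ is dense in $L^2(Q)$. If $v$ is orthogonal to all $U_\tau u$, then $\langle u,U_{-\tau}v\rangle=0$ for all $u\in\mathcal D$, so $v\circ T^f_{-\tau}=0$ a.e.\ on $Q$, for every $\tau\in\mathbb R$. Hence $v=0$ a.e.\ on $\bigcup_{\tau\in\mathbb Q}T^f_\tau Q$. This union contains every $(x,s)$ with $0<s<f(x)$: choose a rational $\tau\ge0$ with $0<s-\tau<m$.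

(b) By Fubini's theorem, for a.e.\ $(x,s)$ we have $v(T^f_t(x,s))=v(x,s)$ for a.e.\ $t$. Since $T^f_t(x,s)=T^f_{t+s}(x,0)$, for a.e.\ $x$ the function $t\mapsto v(T^f_t(x,0))$ equals a constant $c(x)$ for a.e.\ $t$. From $T^f_t(x+\alpha,0)=T^f_{t+f(x)}(x,0)$ we get $c\circ T=c$ a.e. The irrational rotation $T$ is ergodic, so $c$ is constant, and $v(x,s)=v(T^f_s(x,0))=c$ a.e.
\end{proof}

Taking the Laplace transform of \eqref{eq:corr} turns $\omega(t-f^{(n)}(x))$ into a multiple of $e(zf^{(n)}(x))$. This leads to the following series. For bounded measurable $\varphi,\psi$ on $\mathbb T$ and $\operatorname{Im}z>0$ define the \emph{forward sum}, the \emph{backward sum} and their integrated form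
\begin{align*}
A_z\varphi(x)&=\sum_{n\ge0}e\big(zf^{(n)}(x)\big)\,\varphi(x+n\alpha),\\
B_z\psi(x)&=\sum_{j\ge0}e\big(zf_-^{(j)}(x-j\alpha)\big)\,\overline{\psi(x-j\alpha)},\\
E_{\varphi,\psi}(z)&=\int_{\mathbb T}A_z\varphi(x)\,\overline{\psi(x)}\,dx .
\end{align*}
Here $f_-^{(j)}(x-j\alpha)=\sum_{r=1}^jf_-(x-r\alpha)$ is the time that the orbit needs to arrive at $x$ from $x-j\alpha$. The use of $f_-$ in $B_z$ makes no difference for $x$ outside a countable set; it matters when $B_z\psi$ is evaluated at a discontinuity. Since $|e(zf^{(n)})|\le e^{-2\pi ymn}$, these series, and the ones below with extra factors $O(n)$, converge absolutely, uniformly in $x$ and locally uniformly in $z$. Summation, integration in $x$ and differentiation in $z$ may therefore be interchanged. In particular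
\begin{equation}\label{eq:Eprime}
E_{\varphi,\psi}'(z)=2\pi i\sum_{n\ge0}\int_{\mathbb T}f^{(n)}\,e(zf^{(n)})\,\varphi\circ T^n\,\overline\psi\,dx .
\end{equation}

For $\eta\in C_c^\infty((0,m))$ define the entire functions $\eta^\sharp(z)=\int\eta(s)e(zs)\,ds$ and $\eta^\flat(z)=\int\overline{\eta(s)}e(-zs)\,ds$.

\begin{lemma}\label{lem:FE}
For $u=\varphi\otimes\eta$ and $v=\psi\otimes\zeta$ in $\mathcal D$ there is an entire function $W$ such that $F_{uv}=\eta^\sharp\zeta^\flat\,E_{\varphi,\psi}+W$ on the upper half-plane.
\end{lemma}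

\begin{proof}
Let $\Omega(z)=\int_{\mathbb R}\omega(t)e(zt)\,dt$. The substitution $r=s+t$ in the double integral gives $\Omega=\eta^\sharp\zeta^\flat$. Insert \eqref{eq:corr} into the definition \eqref{eq:F}, where $t\ge0$. The terms with $n\le-1$ vanish, because $t-f^{(n)}\ge m$. For $n\ge1$ we have $f^{(n)}\ge m$, so the support of $t\mapsto\omega(t-f^{(n)}(x))$ lies in $(0,\infty)$ and $\int_0^\infty e(zt)\omega(t-f^{(n)}(x))\,dt=\Omega(z)e(zf^{(n)}(x))$. The term $n=0$ equals $\langle\varphi,\psi\rangle\int_0^\infty e(zt)\omega(t)\,dt$. So the lemma holds with $W(z)=\langle\varphi,\psi\rangle\big(\int_0^\infty e(zt)\omega(t)\,dt-\Omega(z)\big)$, which is entire because $\omega$ has compact support.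
\end{proof}

The triangle inequality bounds $A_z\varphi(x)$ by $C/y$, which is exactly the borderline size in Definition~\ref{def:negl}. A square root is gained by averaging in $\lambda$, because the frequencies $f^{(n)}(x)$ are separated.

\begin{lemma}\label{lem:sep}
Let $I$ be a compact interval. There is a constant $C_{I,m}$ such that, whenever $\tau_{n+1}-\tau_n\ge m$ for all $n\ge0$ and $(c_n)\in\ell^1$,
\[
\int_I\Big|\sum_nc_ne(\lambda\tau_n)\Big|^2d\lambda\le C_{I,m}\sum_n|c_n|^2 .
\]
\end{lemma}

\begin{proof}
Fix $\lambda_0$ and let $K(\lambda)=\frac{\pi^2}4\big(\frac{\sin\pi m(\lambda-\lambda_0)}{\pi m(\lambda-\lambda_0)}\big)^2$. Since $(\sin\theta)/\theta\ge2/\pi$ for $|\theta|\le\pi/2$, we have $K\ge1$ on $|\lambda-\lambda_0|\le1/(2m)$. Moreover $\int K(\lambda)e(\lambda\tau)\,d\lambda=\frac{\pi^2}{4m}e(\lambda_0\tau)(1-|\tau|/m)_+$, which vanishes for $|\tau|\ge m$. Expanding the square, only the diagonal terms survive: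
\[
\int_{|\lambda-\lambda_0|\le1/(2m)}\Big|\sum_nc_ne(\lambda\tau_n)\Big|^2d\lambda\le\int K(\lambda)\Big|\sum_nc_ne(\lambda\tau_n)\Big|^2d\lambda=\frac{\pi^2}{4m}\sum_n|c_n|^2 .
\]
Cover $I$ by finitely many intervals of length $1/m$.
\end{proof}

For fixed $x$ and $y$, the functions $\lambda\mapsto A_z\varphi(x)$ and $\lambda\mapsto B_z\psi(x)$ are series of this kind: the frequencies increase in steps of at least $m$, and the $n$th coefficient is at most $e^{-2\pi ymn}$ times $\sup|\varphi|$ or $\sup|\psi|$. Since $\sum_{n\ge0}e^{-4\pi ymn}=(1-e^{-4\pi ym})^{-1}\le C/y$ for $0<y\le1$, we obtain, with norms taken in $\lambda$ and with $C$ depending only on $I$ and $m$,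
\begin{equation}\label{eq:AB}
\|A_z\varphi(x)\|_{L^2(I)}\le C\sup|\varphi|\,y^{-1/2},\qquad\|B_z\psi(x)\|_{L^2(I)}\le C\sup|\psi|\,y^{-1/2}
\end{equation}
for every $x\in\mathbb T$. The same bounds hold in $L^1(I)$, because $I$ has finite length. Integrating the first one against $|\psi(x)|\,dx$, we find $\|E_{\varphi,\psi}\|_{L^1(I)}=O(y^{-1/2})$. In summary: \emph{for all bounded measurable $\varphi,\psi$, all $x$ and all $I$, the functions $A_z\varphi(x)$, $B_z\psi(x)$ and $E_{\varphi,\psi}$ are negligible on $I$}, whereas a product $A_z\varphi(x)B_z\psi(x')$ has $L^1(I)$ norm $O(1/y)$, the size of $F'$.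

\section{The exponential roof}\label{sec:model}

The relation $(f^{(n)})'\approx\gamma f^{(n)}$ is exact when $f'=\gamma f$. So let $f(x)=\exp(\gamma\{x\})$ with a real $\gamma\neq0$, where $\{x\}$ is the fractional part. Here $k=1$, $\beta_1=0$, the jump is $1-e^\gamma\neq0$, and $\gamma$ is the number \eqref{eq:gamma}. As long as none of the points $0,-\alpha,\dots,-(n-1)\alpha$ lies in $(x,x+\epsilon]$, we have $f^{(n)}(x+\epsilon)=e^{\gamma\epsilon}f^{(n)}(x)$, and off these points
\[
\partial_x\,e\big(zf^{(n)}(x)\big)=2\pi iz\,\gamma f^{(n)}(x)\,e\big(zf^{(n)}(x)\big)=\gamma z\,\partial_z\,e\big(zf^{(n)}(x)\big).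
\]
Let $\varphi,\psi\in C^1(\mathbb T)$ and let
\begin{equation}\label{eq:gn}
g_n(x)=e\big(zf^{(n)}(x)\big)\,\varphi(x+n\alpha)\,\overline{\psi(x)}
\end{equation}
be the $n$th integrand in $E_{\varphi,\psi}$. A piecewise $C^1$ function $g$ on the circle satisfies
\begin{equation}\label{eq:circle}
\int_{\mathbb T}g'\,dx+\sum_x\Delta g(x)=0 .
\end{equation}
By the product rule and \eqref{eq:Eprime}, $\sum_n\int g_n'=\gamma zE'_{\varphi,\psi}+E_{\varphi',\psi}+E_{\varphi,\psi'}$. It remains to add up the jumps. Let $d=e(z)-e(ze^\gamma)$ be the jump of $e(zf)$ at $0$. The function $g_0$ is continuous. The function $g_1=e(zf(x))\varphi(x+\alpha)\overline{\psi(x)}$ jumps at $0$ by $d\,\varphi(\alpha)\overline{\psi(0)}$. The function $g_2=e(zf(x))e(zf(x+\alpha))\varphi(x+2\alpha)\overline{\psi(x)}$ jumps at $0$ and at $-\alpha$, by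
\[
d\cdot e(zf(\alpha))\varphi(2\alpha)\cdot\overline{\psi(0)}\qquad\text{and}\qquad d\cdot\varphi(\alpha)\cdot e(zf(-\alpha))\overline{\psi(-\alpha)} .
\]
Compare these with
\begin{align*}
A_z\varphi(\alpha)&=\varphi(\alpha)+e(zf(\alpha))\varphi(2\alpha)+\cdots,\\
B_z\psi(0)&=\overline{\psi(0)}+e(zf(-\alpha))\overline{\psi(-\alpha)}+\cdots .
\end{align*}
The three jumps found so far are $d$ times the first terms of the product of these two series. In general, at the point $-j\alpha$ with $0\le j<n$ only the factor $e(zf(x+j\alpha))$ of $g_n$ jumps, because the points $-j\alpha$ are distinct. The factors before it, together with $\overline\psi$, give term number $j$ of $B_z\psi(0)$; the factors after it, together with $\varphi$, give term number $n-1-j$ of $A_z\varphi(\alpha)$. Each pair of terms occurs exactly once, and \eqref{eq:circle} yields the exact identity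
\[
\gamma zE'_{\varphi,\psi}+d\;A_z\varphi(\alpha)\,B_z\psi(0)=-E_{\varphi',\psi}-E_{\varphi,\psi'} .
\]
The right side is negligible. Now take $u_a=\varphi_a\otimes\eta_a\in\mathcal D$, $1\le a\le M$. By Lemma~\ref{lem:FE}, $F'_{u_au_b}$ equals $\eta_a^\sharp\eta_b^\flat E'_{\varphi_a,\varphi_b}$ up to a negligible function. On an interval $I$ that avoids $0$ we may divide by $\gamma z$, and we find, up to negligible entries,
\[
F'(z)\approx-\frac d{\gamma z}\,\Big(\eta_a^\sharp\,A_z\varphi_a(\alpha)\cdot\eta_b^\flat\,B_z\varphi_b(0)\Big)_{a,b},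
\]
a column times a row. However large $M$ is, $\operatorname{dist}_1(F')$ is negligible. If $\rho$ behaves as in Example~\ref{ex:toy}(a), then all Gram matrices have rank at most one and the spectrum is simple by Lemma~\ref{lem:gram}.

Three points remain for the general proof. The relation $f'=\gamma f$ fails, and the error must be shown to be negligible (Lemma~\ref{lem:H}). Several factors of $g_n$ may jump at one point, which happens when two $\beta_i$ lie on one orbit (Lemma~\ref{lem:identity} and Section~\ref{sec:orbits}). Finally, already for the exponential roof, the behavior of Example~\ref{ex:toy}(b) must be excluded (Sections~\ref{sec:weak} and~\ref{sec:criterion}).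

\section{The horizontal derivative identity}\label{sec:identity}

We return to general $f$. Put
\[
h=f'-\gamma f,\qquad d_z(x)=e(zf(x))-e(zf_-(x)).
\]
The function $h$ is real, bounded and continuous off a finite set, and $\int_{\mathbb T}h=0$ by the choice of $\gamma$. The function $d_z(x)$ is the jump of $e(zf)$ at $x$; it is entire in $z$ and vanishes unless $x$ is one of the $\beta_i$. For $\varphi,\psi\in C^1(\mathbb T)$ and a bounded measurable real function $g$ on $\mathbb T$ define
\begin{align*}
J_{\varphi,\psi}(z)&=\sum_{i=1}^kd_z(\beta_i)\,A_z\varphi(\beta_i+\alpha)\,B_z\psi(\beta_i),\\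
H_{\varphi,\psi}[g](z)&=\sum_{n\ge0}\int_{\mathbb T}g^{(n)}\,e(zf^{(n)})\,\varphi\circ T^n\,\overline\psi\,dx .
\end{align*}

\begin{lemma}\label{lem:identity}
For $\varphi,\psi\in C^1(\mathbb T)$ and $\operatorname{Im}z>0$,
\begin{equation}\label{eq:identity}
\gamma zE'_{\varphi,\psi}+J_{\varphi,\psi}=-E_{\varphi',\psi}-E_{\varphi,\psi'}-2\pi iz\,H_{\varphi,\psi}[h].
\end{equation}
\end{lemma}

\begin{proof}
We apply \eqref{eq:circle} to the piecewise $C^1$ functions $g_n$ of \eqref{eq:gn} and sum over $n\ge0$.

\emph{Derivatives.} Off a finite set,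
\[
g_n'=e(zf^{(n)})\Big[2\pi iz\,(f')^{(n)}\,\varphi\circ T^n\,\overline\psi+\varphi'\circ T^n\,\overline\psi+\varphi\circ T^n\,\overline{\psi'}\Big],
\]
and $(f')^{(n)}=\gamma f^{(n)}+h^{(n)}$. By \eqref{eq:Eprime},
\[
\sum_n\int_{\mathbb T} g_n'\,dx=\gamma zE'_{\varphi,\psi}+2\pi izH_{\varphi,\psi}[h]+E_{\varphi',\psi}+E_{\varphi,\psi'}.
\]

\emph{Jumps.} Write $e(zf^{(n)}(x))=\prod_{j=0}^{n-1}a_j(x)$ with $a_j(x)=e(zf(x+j\alpha))$. The one-sided limits are $a_j^+=e(zf(x+j\alpha))$ and $a_j^-=e(zf_-(x+j\alpha))$, and $a_j^+-a_j^-=d_z(x+j\alpha)$. Replacing the right limits by the left limits one at a time, from $j=0$ upward, we get the telescoping formula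
\[
\prod_ja_j^+-\prod_ja_j^-=\sum_{j=0}^{n-1}\Big(\prod_{l<j}a_l^-\Big)(a_j^+-a_j^-)\Big(\prod_{l>j}a_l^+\Big),
\]
which holds however many factors jump at $x$. This is the reason for using $f_-$ in the past and $f$ in the future. The $j$th summand vanishes unless $x=\beta_i-j\alpha$ for some $i$, and at that point $\prod_{l<j}a_l^-=e(zf_-^{(j)}(\beta_i-j\alpha))$ and $\prod_{l>j}a_l^+=e(zf^{(n-j-1)}(\beta_i+\alpha))$. Since $\varphi$ and $\psi$ are continuous, $\sum_x\Delta g_n(x)$ equals
\[
\sum_{i=1}^kd_z(\beta_i)\sum_{j+l=n-1}e\big(zf^{(l)}(\beta_i+\alpha)\big)\varphi(\beta_i+\alpha+l\alpha)\cdot e\big(zf_-^{(j)}(\beta_i-j\alpha)\big)\overline{\psi(\beta_i-j\alpha)},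
\]
with $j,l\ge0$. The inner sum is the term of order $n-1$ in the Cauchy product of the absolutely convergent series $A_z\varphi(\beta_i+\alpha)$ and $B_z\psi(\beta_i)$. Summing over $n\ge1$ gives $J_{\varphi,\psi}$, and $g_0$ has no jumps.
\end{proof}

The terms $E_{\varphi',\psi}$ and $E_{\varphi,\psi'}$ are negligible. The term $H_{\varphi,\psi}[h]$ needs an argument. We use Weyl's equidistribution theorem in its uniform form: \emph{if $g$ is a real Riemann integrable function on $\mathbb T$, then $\frac1Lg^{(L)}\to\int g$ uniformly on $\mathbb T$ as $L\to\infty$.} (For $g(x)=e(jx)$ sum the geometric series; pass to continuous $g$ by uniform approximation; and squeeze a Riemann integrable $g$ between two continuous functions with nearly equal integrals.) Thus $h^{(n)}=o(n)$ uniformly. Putting this into Lemma~\ref{lem:sep} for fixed $x$ gives the bound $\big(\sum_no(n^2)e^{-4\pi ymn}\big)^{1/2}=o(y^{-3/2})$, which falls short of the required $o(y^{-1})$. The remedy is to cut each orbit at the time $j$ at which $h$ is evaluated, as the jumps did in Lemma~\ref{lem:identity}.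 This factors $H_{\varphi,\psi}[g]$ into a forward and a backward sum and gives the bound $C\sup|g|\,y^{-1}$. The missing small factor comes from modifying $h$ by a coboundary.

\begin{lemma}\label{lem:H}
For $\varphi,\psi\in C^1(\mathbb T)$, the function $H_{\varphi,\psi}[h]$ is negligible on every compact interval $I$.
\end{lemma}

\begin{proof}
\emph{Factorization.} Let $g$ be real, bounded and measurable. Write $g^{(n)}(x)=\sum_{0\le j<n}g(x+j\alpha)$ and $f^{(n)}(x)=f^{(j)}(x)+f^{(n-j)}(x+j\alpha)$, substitute $x\mapsto x-j\alpha$ in the $j$th term, and put $l=n-j\ge1$: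
\begin{align*}
H_{\varphi,\psi}[g]&=\sum_{j\ge0}\sum_{l\ge1}\int_{\mathbb T}g(x)\;e\big(zf^{(j)}(x-j\alpha)\big)\overline{\psi(x-j\alpha)}\;e\big(zf^{(l)}(x)\big)\varphi(x+l\alpha)\,dx\\
&=\int_{\mathbb T}g\,(A_z\varphi-\varphi)\,B_z\psi\,dx ,
\end{align*}
where we used $f^{(j)}=f_-^{(j)}$ a.e. By the Cauchy--Schwarz inequality in $\lambda$ for each $x$ and by \eqref{eq:AB},
\begin{equation}\label{eq:Hbound}
\|H_{\varphi,\psi}[g]\|_{L^1(I)}\le C'\sup|g|\;y^{-1},
\end{equation}
with $C'$ independent of $g$ and $y$.

\emph{Coboundaries.} If $g=\theta-\theta\circ T$ with $\theta$ real, bounded and measurable, then $g^{(n)}=\theta-\theta\circ T^n$, so $H_{\varphi,\psi}[g]=E_{\varphi,\theta\psi}-E_{\theta\varphi,\psi}$, which is negligible. Here it matters that \eqref{eq:AB} requires only boundedness, since $\theta$ will be discontinuous.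

\emph{Decomposition of $h$.} For $L\ge1$ put $\theta_L=\frac1L\sum_{0\le i<L}h^{(i)}$ and $h_L=\frac1Lh^{(L)}$. From $h^{(i)}-h^{(i)}\circ T=h-h\circ T^i$ we get $\theta_L-\theta_L\circ T=h-h_L$. As $H_{\varphi,\psi}[g]$ is linear in $g$, the two previous steps give $\limsup_{y\to0}y\|H_{\varphi,\psi}[h]\|_{L^1(I)}\le C'\sup|h_L|$ for every $L$. The function $h$ is Riemann integrable with mean zero, so $\sup|h_L|\to0$.
\end{proof}

\begin{proposition}\label{prop:k}
For $u=\varphi\otimes\eta$ and $v=\psi\otimes\zeta$ in $\mathcal D$, the function $\gamma zF_{uv}'+\eta^\sharp\zeta^\flat J_{\varphi,\psi}$ is negligible on every compact interval.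
\end{proposition}

\begin{proof}
With $\Omega=\eta^\sharp\zeta^\flat$, Lemma~\ref{lem:FE} gives
\[
\gamma zF_{uv}'+\Omega J_{\varphi,\psi}=\Omega\,(\gamma zE'_{\varphi,\psi}+J_{\varphi,\psi})+\gamma z\,(\Omega'E_{\varphi,\psi}+W').
\]
The first bracket is negligible by Lemmas~\ref{lem:identity} and~\ref{lem:H}, the function $E_{\varphi,\psi}$ is negligible, and $\Omega,\Omega',W'$ are entire.
\end{proof}

\section{Discontinuities on one orbit}\label{sec:orbits}

This section is needed only for Theorem~\ref{thm:B}. Consider an equivalence class of the points $\beta_i$. Since $\alpha$ is irrational, its points are $\beta+n\alpha$ with uniquely determined integers $n$, and we can choose $\beta$ in the class and $N\ge1$ such that all these $n$ lie in $\{0,\dots,N-1\}$. Two orbits that start just to the right and just to the left of $\beta$ reach the vicinity of $\beta+N\alpha$ at times close to $f^{(N)}(\beta)$ and $f_-^{(N)}(\beta)$. The difference of these times is the sum of the jumps over the class, because a point $\beta+n\alpha$ outside the class is not among the $\beta_i$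 and $f$ is continuous there. For long orbit segments only this total delay should count.

\begin{lemma}\label{lem:class}
Let $\beta$ and $N$ be as above and let $D(z)=e(zf^{(N)}(\beta))-e(zf_-^{(N)}(\beta))$. For $\varphi,\psi\in C^1(\mathbb T)$, the contribution of the class to $J_{\varphi,\psi}$ differs from $D(z)\,A_z\varphi(\beta+N\alpha)\,B_z\psi(\beta)$ by a function that is negligible on every compact interval. If the jumps over the class have sum zero, then $D\equiv0$.
\end{lemma}

\begin{proof}
Put $x_n=\beta+n\alpha$, $A_n=A_z\varphi(x_n)$, $B_n=B_z\psi(x_n)$. Splitting off the first term of each series gives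
\begin{equation}\label{eq:rec}
A_n=\varphi(x_n)+e(zf(x_n))\,A_{n+1},\qquad B_{n+1}=\overline{\psi(x_{n+1})}+e(zf_-(x_n))\,B_n .
\end{equation}
Write $\equiv$ for equality up to a negligible function. Since $d_z(x_n)=0$ when $x_n$ is not in the class, the contribution of the class to $J_{\varphi,\psi}$ is $\sum_{n=0}^{N-1}d_z(x_n)A_{n+1}B_n$. By \eqref{eq:rec},
\begin{align*}
d_z(x_n)A_{n+1}B_n&=e(zf(x_n))A_{n+1}\cdot B_n-A_{n+1}\cdot e(zf_-(x_n))B_n\\
&=\big(A_n-\varphi(x_n)\big)B_n-A_{n+1}\big(B_{n+1}-\overline{\psi(x_{n+1})}\big)\\
&\equiv A_nB_n-A_{n+1}B_{n+1},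
\end{align*}
because $B_n$ and $A_{n+1}$ alone are negligible. The sum telescopes to $A_0B_0-A_NB_N$. Iterating \eqref{eq:rec} $N$ times, $A_0=a+e(zf^{(N)}(\beta))A_N$ and $B_N=c+e(zf_-^{(N)}(\beta))B_0$, where $a$ and $c$ are finite sums of exponentials in $z$, hence entire. Therefore $A_0B_0-A_NB_N=D\,A_NB_0+aB_0-cA_N\equiv D\,A_NB_0$. If the jumps have sum zero, then $f^{(N)}(\beta)=f_-^{(N)}(\beta)$.
\end{proof}

We can now complete the first half of the proof.

\begin{proposition}\label{prop:lowrank}
Let $\kappa=k$ or $\kappa=\nu$, let $u_1,\dots,u_M\in\mathcal D$ and $F=(F_{u_au_b})_{a,b}$. Then $\operatorname{dist}_\kappa(F')$ is negligible on every compact interval $I\subset\mathbb R\setminus\{0\}$.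
\end{proposition}

\begin{proof}
There are entire functions $D_i$ and points $x_i,x_i'\in\mathbb T$, $1\le i\le\kappa$, depending only on $f$ and $\alpha$, such that for all $u=\varphi\otimes\eta$ and $v=\psi\otimes\zeta$ in $\mathcal D$ the function
\[
\gamma zF_{uv}'+\eta^\sharp\zeta^\flat\sum_{i=1}^\kappa D_i(z)\,A_z\varphi(x_i)\,B_z\psi(x_i')
\]
is negligible on $I$. For $\kappa=k$ this is Proposition~\ref{prop:k}. For $\kappa=\nu$ apply, in addition, Lemma~\ref{lem:class} to each class; only the $\nu$ classes with nonzero jump sum leave a term. With $u_a=\varphi_a\otimes\eta_a$, let $Y(z)$ be the matrix with entries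
\[
Y_{ab}(z)=\sum_{i=1}^\kappa D_i(z)\,\big[\eta_a^\sharp(z)A_z\varphi_a(x_i)\big]\,\big[\eta_b^\flat(z)B_z\varphi_b(x_i')\big].
\]
Each summand is a function of $a$ times a function of $b$, so $\operatorname{rank}Y(z)\le\kappa$ for every $z$. Hence
\[
\operatorname{dist}_\kappa(F')\le\|F'+(\gamma z)^{-1}Y\|=|\gamma z|^{-1}\,\|\gamma zF'+Y\|.
\]
The last norm is negligible, and $|\gamma z|\ge|\gamma|\min_{\lambda\in I}|\lambda|>0$ because $\gamma\neq0$ and $0\notin I$.
\end{proof}

\section{A nonvanishing weak limit}\label{sec:weak}

We turn to the second half. In Example~\ref{ex:toy}(b) the Fourier transform of the measure tends to zero at infinity, and in (a) it has modulus one. We show that along a sequence $t_r\to\infty$ the functions $e(-\xi t_r)$ converge, weakly with respect to $\rho$, to a function that vanishes almost nowhere.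

The times $t_r$ come from the continued fraction of $\alpha$. The denominators $q_r$ of the convergents tend to infinity, and $q_r\alpha\to0$ in $\mathbb T$. The \emph{Denjoy--Koksma inequality} states that a function $g$ of bounded variation on $\mathbb T$ satisfies $|g^{(q_r)}(x)-q_r\int g|\le\operatorname{Var}g$ for all $x$ and $r$. Our $f$ has finite variation $V=\int|f'|+\sum_i|\Delta f(\beta_i)|$. So at time $t_r=q_r\int f$ a point $(x,s)$ has almost returned to its own fiber, displaced along the flow by the bounded amount $-b_r(x)$, where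
\[
b_r=f^{(q_r)}-t_r,\qquad|b_r|\le V .
\]
For a constant roof $b_r=0$ and $U_{t_r}$ tends to the identity. In general one expects an average of the operators $U_{-b}$ over the limit distribution of $b_r$, provided that $b_r(x)$ becomes independent of $x$.

\begin{lemma}\label{lem:indep}
After passing to a subsequence of $(q_r)$, there is a probability measure $P$ on $[-V,V]$ such that
\begin{equation}\label{eq:indep}
\int_{\mathbb T}\Theta(x,b_r(x))\,dx\longrightarrow\int_{\mathbb T}\int\Theta(x,b)\,dP(b)\,dx
\end{equation}
for every $\Theta$ that is a uniform limit on $\mathbb T\times[-V,V]$ of finite sums of functions $\mathbf 1_{S}(x)G(b)$, with $S$ an arc and $G\in C[-V,V]$.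
\end{lemma}

\begin{proof}
The distributions of the $b_r$ are probability measures on the compact interval $[-V,V]$, so along a subsequence they converge weakly to a probability measure $P$. Fix $G\in C[-V,V]$ and let $c_r(j)=\int e(jx)G(b_r(x))\,dx$. Then $c_r(0)\to\int G\,dP$. At every continuity point $x$ of $f$ we have $b_r(x+\alpha)-b_r(x)=f(x+q_r\alpha)-f(x)\to0$, so $G(b_r\circ T)-G(b_r)\to0$ boundedly and a.e., by uniform continuity of $G$. Substituting $x\mapsto x+\alpha$ gives $c_r(j)=e(j\alpha)c_r(j)+o(1)$. For $j\neq0$ we have $e(j\alpha)\neq1$, hence $c_r(j)\to0$. Thus $\int\phi\,G(b_r)\,dx\to\int\phi\,dx\int G\,dP$ for trigonometric polynomials $\phi$, and then for all $\phi\in L^1(\mathbb T)$ by density, since $|G(b_r)|\le\sup|G|$. This is \eqref{eq:indep} for $\Theta=\mathbf 1_S(x)G(b)$. Both sides of \eqref{eq:indep} are linear in $\Theta$ and bounded by $\sup|\Theta|$, so the general case follows.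
\end{proof}

\begin{proposition}\label{prop:weak}
Let $t_r$ and $P$ be as above and let $\Phi(\xi)=\int e(\xi b)\,dP(b)$. Then $U_{t_r}$ converges in the weak operator topology to the operator $M_\Phi$ of multiplication by $\Phi(\xi)$, and
\begin{equation}\label{eq:weak}
\int g(\xi)\,e(-\xi t_r)\,d\rho(\xi)\longrightarrow\int g(\xi)\,\Phi(\xi)\,d\rho(\xi)
\end{equation}
for every bounded Borel function $g$. The function $\Phi$ is continuous, $|\Phi|\le1$, and $\Phi\neq0$ $\rho$-a.e.
\end{proposition}

\begin{proof}
By \eqref{eq:spec} and Fubini's theorem, $\langle M_\Phi u,v\rangle=\int\langle U_{-b}u,v\rangle\,dP(b)$ for all $u,v\in H$.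

Let $u=\varphi\otimes\eta$, $v=\psi\otimes\zeta\in\mathcal D$ and $\tau\in\mathbb R$. In \eqref{eq:corr} put $t=t_r+\tau$ and $n=q_r+l$, and use $f^{(q_r+l)}(x)=t_r+b_r(x)+f^{(l)}(x+q_r\alpha)$:
\[
\langle U_{t_r+\tau}u,v\rangle=\sum_{l\in\mathbb Z}\int_{\mathbb T}\varphi(x+q_r\alpha+l\alpha)\,\overline{\psi(x)}\,\omega\big(\tau-b_r(x)-f^{(l)}(x+q_r\alpha)\big)\,dx .
\]
Since $|f^{(l)}|\ge m|l|$ and $|b_r|\le V$, only $|l|\le l_0:=(|\tau|+V+m)/m$ contribute. For $x$ outside a finite set, $f^{(l)}(x+q_r\alpha)\to f^{(l)}(x)$ for these $l$. As $\varphi$ and $\omega$ are bounded and uniformly continuous, dominated convergence gives $\langle U_{t_r+\tau}u,v\rangle=\int\Theta(x,b_r(x))\,dx+o(1)$ with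
\[
\Theta(x,b)=\sum_{|l|\le l_0}\varphi(x+l\alpha)\,\overline{\psi(x)}\,\omega\big(\tau-b-f^{(l)}(x)\big).
\]
Cut $\mathbb T$ into finitely many arcs on each of which all $f^{(l)}$, $|l|\le l_0$, agree with functions continuous on the closed arc. On each of them $x\mapsto\Theta(x,\cdot)\in C[-V,V]$ is uniformly continuous, hence a uniform limit of step functions. So Lemma~\ref{lem:indep} applies. For $|b|\le V$, Lemma~\ref{lem:corr} with $t=\tau-b$ gives $\int\Theta(x,b)\,dx=\langle U_{\tau-b}u,v\rangle$. Therefore, for all $\tau,\tau'$,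
\[
\langle U_{t_r}U_\tau u,U_{\tau'}v\rangle=\langle U_{t_r+\tau-\tau'}u,v\rangle\longrightarrow\int\langle U_{\tau-\tau'-b}u,v\rangle\,dP(b)=\langle M_\Phi U_\tau u,U_{\tau'}v\rangle .
\]
The operators $U_{t_r}$ and $M_\Phi$ have norm at most $1$, since $|\Phi|\le1$, so weak convergence on the total set of Lemma~\ref{lem:total}(a) extends to all of $H$.

The constant map $u_0(\xi)=\mathbf e_1$ belongs to $H$, because $\rho$ is finite and $\mathfrak m\ge1$. Weak convergence for the pair $gu_0,u_0$ is \eqref{eq:weak}.

Since $P$ has compact support, $\Phi$ extends to an entire function, and $\Phi(0)=1$; so its zero set is countable. If $\rho(\{\xi_0\})>0$, then \eqref{eq:weak} with $g=\mathbf 1_{\{\xi_0\}}$ gives $e(-\xi_0t_r)\to\Phi(\xi_0)$, so $|\Phi(\xi_0)|=1$. Thus no zero of $\Phi$ is an atom of $\rho$, and the zero set is $\rho$-null.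
\end{proof}

\section{The rank criterion}\label{sec:criterion}

The following statement concerns only measures on the line. The kernel $y(z-\xi)^{-2}$ has mass concentrated on $|\lambda-\xi|\lesssim y$, so $yF'(\lambda+iy)$ is close to the density matrix at $\lambda$ times a scalar function $Q_y(\lambda)$. The kernel is not positive, and $Q_y$ may be small through cancellation. To bound $Q_y$ from below we test it against $e(-\lambda t)$: the Fourier transform of the kernel has modulus proportional to $yt\,e^{-2\pi yt}$, which stays away from zero when $y$ is of order $1/t$. So the weak limit at time $t_r$ controls $Q_y$ at height $y=1/t_r$.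

\begin{proposition}\label{prop:criterion}
Let $\rho$ be a finite positive Borel measure on $\mathbb R$, let $\Gamma$ be an $M\times M$ matrix with entries in $L^1(\rho)$, and let $F(z)=\frac i{2\pi}\int(z-\xi)^{-1}\Gamma(\xi)\,d\rho(\xi)$. Let $\kappa\ge0$ be an integer and $I$ a compact interval. Assume:
\begin{itemize}
\item[(a)] there are $t_r\to\infty$ and a continuous function $\Phi$ with $|\Phi|\le1$ and $\Phi\neq0$ $\rho$-a.e.\ such that \eqref{eq:weak} holds for all $g\in C_c(\mathbb R)$;
\item[(b)] $\operatorname{dist}_\kappa(F')$ is negligible on $I$.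
\end{itemize}
Then $\operatorname{rank}\Gamma(\xi)\le\kappa$ for $\rho$-a.e.\ $\xi$ in the interior of $I$.
\end{proposition}

\begin{proof}
Put $Q_y(\lambda)=-\frac i{2\pi}\,y\int(\lambda+iy-\xi)^{-2}\,d\rho(\xi)$. We use twice that, for bounded continuous $w$,
\begin{equation}\label{eq:osc}
\iint\frac{y\,|w(\lambda)-w(\xi)|}{(\lambda-\xi)^2+y^2}\,d\lambda\,d\rho(\xi)=\iint\frac{|w(\xi+ys)-w(\xi)|}{1+s^2}\,ds\,d\rho(\xi)\longrightarrow0
\end{equation}
as $y\to0$, by dominated convergence.

\emph{Upper bound.} The matrix $\Gamma$ is only defined $\rho$-a.e., so it cannot be evaluated at a Lebesgue-typical $\lambda$; we replace it by a continuous approximation. Fix $\varepsilon>0$ and choose a matrix $\Gamma^\varepsilon$ with entries in $C_c(\mathbb R)$ and $\int\|\Gamma-\Gamma^\varepsilon\|\,d\rho<\varepsilon$. Then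
\[
yF'(\lambda+iy)-Q_y(\lambda)\Gamma^\varepsilon(\lambda)=-\frac i{2\pi}\int\frac{y\,\big(\Gamma(\xi)-\Gamma^\varepsilon(\lambda)\big)}{(\lambda+iy-\xi)^2}\,d\rho(\xi).
\]
Use $\|\Gamma(\xi)-\Gamma^\varepsilon(\lambda)\|\le\|\Gamma(\xi)-\Gamma^\varepsilon(\xi)\|+\|\Gamma^\varepsilon(\xi)-\Gamma^\varepsilon(\lambda)\|$ and integrate in $\lambda$. The first part contributes at most $\varepsilon/2$ by \eqref{eq:poisson}, and the second $o(1)$ by \eqref{eq:osc}. So $\int_{\mathbb R}\|yF'-Q_y\Gamma^\varepsilon\|\,d\lambda\le\varepsilon/2+o(1)$. Let $\delta_\varepsilon(\lambda)=\operatorname{dist}_\kappa(\Gamma^\varepsilon(\lambda))$, a continuous function. By homogeneity and the Lipschitz property,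
\[
|Q_y|\,\delta_\varepsilon=\operatorname{dist}_\kappa(Q_y\Gamma^\varepsilon)\le y\operatorname{dist}_\kappa(F')+\|yF'-Q_y\Gamma^\varepsilon\| ,
\]
and (b) gives
\begin{equation}\label{eq:upper}
\limsup_{y\to0}\int_I|Q_y(\lambda)|\,\delta_\varepsilon(\lambda)\,d\lambda\le\frac\varepsilon2 .
\end{equation}

\emph{Lower bound.} For $\operatorname{Im}w>0$ we have $w^{-2}=-4\pi^2\int_0^\infty\tau\,e(w\tau)\,d\tau$. Thus $\mu\mapsto(\mu+iy)^{-2}$ is the Fourier transform of the continuous integrable function that equals $-4\pi^2\tau e^{-2\pi y\tau}$ for $\tau\ge0$ and $0$ for $\tau<0$, and it is itself integrable. Fourier inversion gives, for $t>0$,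
\[
\int_{\mathbb R}\frac{e(-\lambda t)}{(\lambda-\xi+iy)^2}\,d\lambda=-4\pi^2t\,e^{-2\pi yt}\,e(-\xi t).
\]
Let $g\in C_c(\mathbb R)$. In
\[
\int g(\lambda)Q_y(\lambda)e(-\lambda t)\,d\lambda=-\frac{i}{2\pi}\iint\frac{y\,g(\lambda)\,e(-\lambda t)}{(\lambda-\xi+iy)^2}\,d\lambda\,d\rho(\xi)
\]
replace $g(\lambda)$ by $g(\xi)$; by \eqref{eq:osc} this costs $o(1)$ as $y\to0$, uniformly in $t$. What remains equals $2\pi i\,yt\,e^{-2\pi yt}\int g(\xi)e(-\xi t)\,d\rho(\xi)$. Take $t=t_r$ and $y=y_r=1/t_r$, and put $c_0=2\pi e^{-2\pi}$. By (a),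
\begin{equation}\label{eq:lower}
\liminf_{r\to\infty}\int|g|\,|Q_{y_r}|\,d\lambda\ge c_0\Big|\int g\,\Phi\,d\rho\Big| .
\end{equation}

\emph{Conclusion.} Let $\chi$ be continuous with $0\le\chi\le1$ and with support in the interior of $I$, and let $s>0$. To remove cancellation on the right of \eqref{eq:lower}, take $g=\chi\,\delta_\varepsilon\,\overline\Phi/(|\Phi|+s)$. This function lies in $C_c(\mathbb R)$ and satisfies $|g|\le\mathbf 1_I\,\delta_\varepsilon$. By \eqref{eq:lower} and \eqref{eq:upper},
\[
c_0\int\chi\,\delta_\varepsilon\,\frac{|\Phi|^2}{|\Phi|+s}\,d\rho\le\frac\varepsilon2 .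
\]
Monotone convergence as $s\to0$ gives $\int\chi\,\delta_\varepsilon|\Phi|\,d\rho\le\varepsilon/(2c_0)$. Since $|\operatorname{dist}_\kappa(\Gamma)-\delta_\varepsilon|\le\|\Gamma-\Gamma^\varepsilon\|$ and $\chi|\Phi|\le1$, we get $\int\chi\operatorname{dist}_\kappa(\Gamma)|\Phi|\,d\rho\le\varepsilon+\varepsilon/(2c_0)$ for every $\varepsilon>0$. So this integral is zero, and as $\Phi\neq0$ $\rho$-a.e., $\operatorname{dist}_\kappa(\Gamma)=0$ $\rho$-a.e.\ on $\{\chi>0\}$. Countably many such sets cover the interior of $I$.
\end{proof}

\section{Proof of the theorems}\label{sec:end}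

\begin{proof}[Proof of the multiplicity bounds in Theorems~\ref{thm:A} and~\ref{thm:B}]
Let $\kappa=k$ or $\kappa=\nu$; in both cases $\kappa\ge1$. Let $u_1,\dots,u_M\in\mathcal D$, with Gram matrix $\Gamma$. By \eqref{eq:F}, the matrix $(F_{u_au_b})$ is the function $F$ of Proposition~\ref{prop:criterion}. Hypothesis (a) holds by Proposition~\ref{prop:weak}, and hypothesis (b) holds for every compact interval $I\subset\mathbb R\setminus\{0\}$ by Proposition~\ref{prop:lowrank}. The interiors of countably many such intervals cover $\mathbb R\setminus\{0\}$, so $\operatorname{rank}\Gamma(\xi)\le\kappa$ for $\rho$-a.e.\ $\xi\neq0$. By Lemmas~\ref{lem:total}(a) and~\ref{lem:gram}, $\mathfrak m(\xi)\le\kappa$ for $\rho$-a.e.\ $\xi\neq0$.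

The point $\xi=0$ matters only if $\rho(\{0\})>0$. In that case the elements of $H$ supported at $0$ form a copy of $\mathcal H_0$ and are fixed by all $U_t$, so $\mathfrak m(0)=1\le\kappa$ by Lemma~\ref{lem:total}(b). Hence the maximal spectral multiplicity is at most $\kappa$. For $\kappa=k$ this is Theorem~\ref{thm:A}, and for $\kappa=\nu$ it is the first assertion of Theorem~\ref{thm:B}.
\end{proof}

\begin{proof}[Proof of singularity in Theorem~\ref{thm:B}]
Let $\rho=\rho_{\mathrm{ac}}+\rho_{\mathrm s}$ be the Lebesgue decomposition, and let $Z$ be a Borel set with $\rho_{\mathrm s}(Z)=0$ whose complement is Lebesgue-null. Apply \eqref{eq:weak} with $g=\mathbf 1_Z\overline\Phi$. The left side is $\int\overline\Phi(\xi)\,e(-\xi t_r)\,d\rho_{\mathrm{ac}}(\xi)$, which tends to $0$ by the Riemann--Lebesgue lemma. The right side is $\int|\Phi|^2\,d\rho_{\mathrm{ac}}$. So $\Phi=0$ $\rho_{\mathrm{ac}}$-a.e., while $\Phi\neq0$ $\rho$-a.e.; hence $\rho_{\mathrm{ac}}=0$.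
\end{proof}

\begin{remark}[Use of the hypotheses]
The assumption \eqref{eq:jumps} enters exactly as $\gamma\neq0$, in the division by $\gamma z$ in Proposition~\ref{prop:lowrank}. Without it the identity \eqref{eq:identity} does not contain $E'_{\varphi,\psi}$. This division cannot be avoided: for a $C^1$ roof function there are no jumps and $J_{\varphi,\psi}=0$, and Proposition~\ref{prop:lowrank} with $\kappa=0$ would lead to $\rho(\mathbb R\setminus\{0\})=0$, that is, to the false statement that every function in $L^2(X^f)$ is constant. The same division excludes $\xi=0$, the fixed point of the dilations of the spectral parameter, which is why that point is treated by ergodicity. The bound $f\ge m>0$ gives the strip that supports the test vectors, the convergence of the series and the separation of frequencies in Lemma~\ref{lem:sep}. The piecewise $C^1$ regularity is used in \eqref{eq:circle} and for the Riemann integrability of $h$ in Lemma~\ref{lem:H}. Section~\ref{sec:weak} uses only that $f\ge m$ is piecewise continuous and of bounded variation. The irrationality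 of $\alpha$ is used in Lemma~\ref{lem:total}(b), in Weyl's theorem, and in Sections~\ref{sec:orbits} and~\ref{sec:weak}.
\end{remark}

\begin{thebibliography}{9}

\bibitem{problems}
\emph{On some spectral problems in ergodic theory},
\texttt{https://www.impan.pl/konferencje/bcc/2019/19-vision2020/lemanczyk-2020-vision.pdf}

\end{thebibliography}
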